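\title{Padding separates OI from IO on strings and trees}

\begin{abstract}
A higher-order grammar can be evaluated in two ways: outside-in (OI), where a subterm may be copied before its nonterminals are rewritten, and inside-out (IO), where a nonterminal is evaluated before it is copied. Every IO language is an OI language, and the inclusion is strict for languages of $\lambda$-terms. We prove that it remains strict for languages of strings and for languages of trees: the set of words over $\{a,b,c\}$ in which the number of $a$'s is a power of two is OI but not IO, in both encodings. More generally, the language obtained from $K$ by inserting arbitrary words over two new letters is IO if and only if $K$ is a multiple context-free language, and in that case order four suffices. The proof lowers the order of an IO device one step at a time. Each step is exact on words in which no long factor is repeated, and padding makes such words available.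
\end{abstract}

\section{Introduction}\label{sec:intro}

A higher-order grammar is a finite system of nondeterministic recursive definitions of typed $\lambda$-terms. A term may use its argument several times, so the meaning of a grammar depends on whether the nondeterministic choices are made after the copying or before it. The two conventions define the OI languages and the IO languages.

\subsection{Grammars and their two semantics}

We work in the simply typed $\lambda$-calculus over a single atomic type $o$. Types are $o$ and $\alpha\to\beta$. The arrow associates to the right, so every type is uniquely of the form $\beta_1\to\dots\to\beta_k\to o$ with $k\ge0$. Orders follow Huet's convention: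
\[
\mathrm{ord}(o)=1,\qquad \mathrm{ord}(\alpha\to\beta)=\max(\mathrm{ord}(\alpha)+1,\mathrm{ord}(\beta)).
\]
Thus $\beta_1\to\dots\to\beta_k\to o$ has order $1+\max_i\mathrm{ord}(\beta_i)$ when $k\ge1$; the type $o\to o$ has order $2$ and $(o\to o)\to o\to o$ has order $3$. A \emph{signature} is a finite set of typed constants.

A \emph{higher-order grammar} is a tuple $G=(\mathcal N,\Omega,\mathcal R,S)$, where $\Omega$ is a signature, $\mathcal N$ is a finite set of typed nonterminals disjoint from $\Omega$, $S\in\mathcal N$ is the start symbol, and $\mathcal R$ is a finite set of rules $A\to M$ with $A\in\mathcal N$ and $M$ a closed simply typed term over $\Omega\cup\mathcal N$ of the same type as $A$. The \emph{order} of $G$ is the maximal order of the types of its nonterminals.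

\begin{itemize}
\item \emph{OI semantics.} $\mathcal L_{OI}(G)$ is the set of $\beta$-normal closed terms over $\Omega$ that can be obtained from $S$ by finitely many steps, each of which either replaces one occurrence of a nonterminal $A$ by the right-hand side of a rule $A\to M$ or contracts a $\beta$-redex.
\item \emph{IO semantics.} $(\mathcal L_{IO}(A))_{A\in\mathcal N}$ is the least family of sets of $\beta$-normal closed terms over $\Omega$ with the following property: if $A\to M$ is a rule, $B_1,\dots,B_k$ are the nonterminal occurrences in $M$, and $N_i\in\mathcal L_{IO}(B_i)$ for each $i$, then the $\beta$-normal form of $M[B_1:=N_1,\dots,B_k:=N_k]$ lies in $\mathcal L_{IO}(A)$. We put $\mathcal L_{IO}(G)=\mathcal L_{IO}(S)$ and call the elements of $\mathcal L_{IO}(A)$ the \emph{IO values} of $A$.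
\end{itemize}
A set of terms is an \emph{OI language} (an \emph{IO language}) if it equals $\mathcal L_{OI}(G)$ (respectively $\mathcal L_{IO}(G)$) for some grammar $G$, of any finite order.

A \emph{tree language} is a language of type $o$ over a signature whose constants have types of the form $o\to\dots\to o\to o$; its elements are finite ranked trees. A \emph{string language} is a language of type $o\to o$ over a signature whose constants have type $o\to o$, all of whose elements have the form $\lambda x.\,g_1(\cdots(g_n\,x)\cdots)$ with $n\ge0$. For a word $w=g_1\cdots g_n$ whose letters are read as terms of type $o\to o$, and a term $t:o$, we write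
\[
w\,t=g_1(\cdots(g_n\,t)\cdots),\qquad \ulcorner w\urcorner=\lambda x.\,w\,x .
\]
A set $L'$ of words can then be encoded as the string language $\{\ulcorner w\urcorner:w\in L'\}$ or, with a further constant $e:o$, as the language $\{w\,e:w\in L'\}$ of monadic trees.

\begin{example}\label{ex:first}
Let $S,A,b,c$ have type $o\to o$, with rules $S\to\lambda x.(\lambda f.f(f x))\,A$ and $A\to\lambda x.b\,x\mid\lambda x.c\,x$. In the OI semantics we may first reduce to $\lambda x.A(A\,x)$ and then rewrite the two copies of $A$ differently, so the language consists of the strings $bb,bc,cb,cc$. In the IO semantics the single occurrence of $A$ is replaced by one value, and the language consists of $bb$ and $cc$.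
\end{example}

\subsection{The problem}

It is known that every IO language is an OI language and that the inclusion is strict. The known proof of strictness shows that the set of all closed $\lambda$-terms of a given type is an OI language, and it uses an argument involving $\lambda$-definability to show that this set is not, in general, an IO language. The separating languages are therefore neither string nor tree languages. The following problem is posed in \cite{IOOI}.

\medskip
\noindent\textbf{Problem.} \emph{Is the inclusion still strict when restricted to strings and trees? That is, is there a tree language that is OI but not IO, and is there a string language that is OI but not IO?}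
\medskip

Only the languages are restricted. The grammars may have any order, so a proof that a language is not IO must defeat all orders at once.

\subsection{Copying and padding}\label{sec:guess}

Growth that comes from copying does not by itself separate the two semantics. The grammar with one nonterminal $T:o\to o$ and rules
\[
T\to\lambda x.a\,x,\qquad T\to\lambda x.(\lambda f.f(f x))\,T
\]
has the IO values $\ulcorner a^{2^n}\urcorner$, $n\ge0$, because the second rule turns the value $\ulcorner w\urcorner$ into $\ulcorner ww\urcorner$. Now try to insert arbitrary words over $\{b,c\}$ in front of the $a$'s. Let $J$ be a nonterminal whose values are the words of $\{b,c\}^*$, and replace the first rule by $T\to\lambda x.J(a\,x)$. The IO values are the words $(ja)^{2^n}$ with $j\in\{b,c\}^*$: a copy carries its padding with it. In the OI semantics one can double first and pad afterwards, as in Example~\ref{ex:first}. This suggests that the padded language is OI and not IO.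

The difficulty is that at higher order the object that is copied is a function, and the copies may receive different arguments. If $U:(o\to o)\to o\to o$ has the value $\lambda y x.\,y(a\,x)$, then the right-hand side $\lambda x.(\lambda f.\,f J(f J x))\,U$, with two occurrences of $J$, has the values $\ulcorner j_1a\,j_2a\urcorner$ for independent $j_1,j_2$. The value of $U$ was copied, but no long factor of the output is repeated. One has to show that copying of this kind, iterated through any number of orders, still cannot count $2^n$ letters among arbitrary padding.

\subsection{Results}

For a word $w$ and a letter or set of letters $X$, let $|w|_X$ be the number of positions of $w$ that carry a letter of $X$.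

\begin{theorem}\label{thm:A}
Let $L=\{w\in\{a,b,c\}^*: |w|_a=2^n\text{ for some }n\ge0\}$. The string language $\{\ulcorner w\urcorner:w\in L\}$ is OI but not IO. The tree language $\{w\,e:w\in L\}$ is OI but not IO.
\end{theorem}

Hence the inclusion of IO in OI is strict both for string languages and for tree languages. The negative half of Theorem~\ref{thm:A} is a case of a characterization of the padded languages that are IO. For a finite alphabet $\Sigma$ not containing $b,c$, let $\pi_\Sigma$ erase all letters outside $\Sigma$, and for $K\subseteq\Sigma^*$ put
\[
\mathrm{Pad}(K)=\{w\in(\Sigma\cup\{b,c\})^*:\pi_\Sigma(w)\in K\}.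
\]
So $L=\mathrm{Pad}(\{a^{2^n}:n\ge0\})$.

Recall that a \emph{multiple context-free grammar} (MCFG) \cite{SMFK} over $\Sigma$ has finitely many nonterminals, each with an arity $k\ge1$, a start symbol of arity $1$, and finitely many rules. A rule consists of a nonterminal $B$ of arity $k$, a list of children $B_1,\dots,B_l$ of arities $k_1,\dots,k_l$, and a tuple $(W_1,\dots,W_k)$ of words over $\Sigma$ and variables $y_{i,h}$ ($i\le l$, $h\le k_i$), in which every variable occurs at most once in total. If $B_i$ derives $(u_{i,1},\dots,u_{i,k_i})$ for each $i$, then $B$ derives the tuple obtained from $(W_1,\dots,W_k)$ by substituting $u_{i,h}$ for $y_{i,h}$. The words derived from the start symbol form a \emph{multiple context-free language} (MCFL). A set $D\subseteq\mathbb N$ is \emph{ultimately periodic} if there are $p\ge1$ and $n_0$ such that $n\in D\Leftrightarrow n+p\in D$ for all $n\ge n_0$; equivalently, $\{a^n:n\in D\}$ is regular.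

\begin{theorem}\label{thm:B}
For every $K\subseteq\Sigma^*$ the following are equivalent:
\begin{itemize}
\item[(i)] $\{\ulcorner w\urcorner:w\in\mathrm{Pad}(K)\}$ is an IO string language;
\item[(ii)] $\{w\,e:w\in\mathrm{Pad}(K)\}$ is an IO tree language;
\item[(iii)] $K$ is a multiple context-free language;
\item[(iv)] $\{\ulcorner w\urcorner:w\in\mathrm{Pad}(K)\}$ is generated by an IO grammar of order at most $4$.
\end{itemize}
In particular, for $D\subseteq\mathbb N$, the language $\{w\in\{a,b,c\}^*:|w|_a\in D\}$ is IO if and only if $D$ is ultimately periodic.
\end{theorem}

An MCFG assembles tuples of words without ever copying a component. The theorem says that, for a padded language, IO grammars of all orders can do no more than that. The padding is essential: $K=\{a^{2^n}:n\ge0\}$ is IO by Section~\ref{sec:guess}, while by the theorem it is not an MCFL, since the powers of two are not ultimately periodic.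

\subsection{Plan of the proof}

Section~\ref{sec:OI} shows that $L$ is OI. The main work is the implication (ii)$\Rightarrow$(iii). In Section~\ref{sec:systems} we replace IO grammars by \emph{systems}, which compute a tuple of terms along a derivation tree, and we trade the two padding letters $b,c$ for as many padding letters $d_1,\dots,d_k$ as we need. One padding letter allows us to spread any word out into a \emph{generic} word, in which no factor with two non-padding letters is repeated. Section~\ref{sec:one} shows, for systems of order $1$, how genericity removes copying; this is the smallest case of the method. Section~\ref{sec:lower} shows that the order of a system can be lowered by one if the new system is required to be exact only on generic words, after one padding letter is erased. Section~\ref{sec:proofs} iterates this step and proves the remaining implications.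

\subsection{Facts from the $\lambda$-calculus}\label{sec:facts}

We use the following standard facts about simply typed terms.
\begin{itemize}
\item[(F1)] $\beta$-reduction is confluent and strongly normalizing. Every term has a unique $\beta$-normal form, and $M=_\beta N$ if and only if $M$ and $N$ have the same normal form.
\item[(F2)] Substituting closed terms for constants of the same types preserves $\beta$-equality. Replacing $o$ by a fixed type $\sigma$ in all types of a term preserves typability and $\beta$-equality.
\item[(F3)] If all constants have order at most $2$ and all free variables have type $o$, then a $\beta$-normal term of type $o$ is a tree: a variable, or a constant applied to all its arguments, which are again such terms.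
\item[(F4)] For a set $X$, let $\mathcal F_o=X$ and let $\mathcal F_{\alpha\to\beta}$ be the set of all functions $\mathcal F_\alpha\to\mathcal F_\beta$. Once every constant of type $\alpha$ has a value in $\mathcal F_\alpha$, every term $M:\alpha$ has a value $[\![M]\!]_\rho\in\mathcal F_\alpha$ for each valuation $\rho$ of its free variables. This value is invariant under $\beta$-equality and \emph{compositional}: substituting a closed term $N$ for a variable or constant has the same effect on values as giving that variable or constant the value $[\![N]\!]$. If $X$ is finite, every $\mathcal F_\alpha$ is finite.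
\end{itemize}

\section{The language $L$ is OI}\label{sec:OI}

The grammar builds the $2^n$-fold composition of a nonterminal $A$ before $A$ is rewritten. It has nonterminals $S,A,J:o\to o$ and $F:(o\to o)\to o\to o$, hence order $3$, and rules
\begin{gather*}
S\to\lambda x.F A\,(J x),\qquad F\to\lambda f.f,\qquad F\to\lambda f.F(\lambda x.f(f x)),\\
A\to\lambda x.J(a\,x),\qquad J\to\lambda x.x\mid\lambda x.b(J x)\mid\lambda x.c(J x).
\end{gather*}

\begin{proposition}\label{prop:OI}
The languages $\{\ulcorner w\urcorner:w\in L\}$ and $\{w\,e:w\in L\}$ are OI.
\end{proposition}

\begin{proof}
\emph{Every word of $L$ is generated.} Let $T_0=A$ and $T_{i+1}=\lambda y.T_i(T_i\,y)$. The second $F$-rule followed by one $\beta$-step turns $\lambda x.F\,T_i\,(Jx)$ into $\lambda x.F\,T_{i+1}\,(Jx)$, and the first $F$-rule followed by one $\beta$-step turns $\lambda x.F\,T_n\,(Jx)$ into $\lambda x.T_n(Jx)$. For any term $t:o$ the term $T_i\,t$ reduces to $A^{2^i}t$, by induction on $i$, because $T_{i+1}t\to_\beta T_i(T_i\,t)$. So $S$ derives $\lambda x.A^{2^n}(Jx)$ for every $n$. A subterm $A\,t$ can be rewritten to $J(a\,t)$. A subterm $J\,t$ can be rewritten to $b(Jt)$, to $c(Jt)$ or to $t$, hence to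 $j\,t$ for any $j\in\{b,c\}^*$. The occurrences are rewritten independently, so we obtain every word $j_1a\,j_2a\cdots j_{2^n}a\,j_0$ with $j_i\in\{b,c\}^*$, that is, every $w$ with $|w|_a=2^n$.

\emph{Only words of $L$ are generated.} The order of the steps is arbitrary, so we need an invariant. The nonterminals $A$ and $J$ contribute the same number of $a$'s whatever rules are applied to them. This is not so for $F$, and we first show that $F$ is never copied. Say that an occurrence in a term is \emph{inside an argument} if it lies in $Q$ for some subterm $P\,Q$. We claim that in every term reachable from $S$ the nonterminal $F$ occurs at most once, and not inside an argument. This holds for the right-hand side of $S$. Rewriting $F$ puts in its place a term with at most one $F$, which is not inside an argument of that term. Rewriting $A$ or $J$ introduces no $F$. Consider a step $(\lambda x.P)Q\to P[x:=Q]$. The term $Q$ contains no $F$. If $F$ occurs in $P$, then the redex itself is not inside an argument, and the occurrence of $F$ is kept, once, and is not inside an argument of $P[x:=Q]$. If $F$ occurs outside the redex, it is not affected. This proves the claim, and it shows that $\beta$-steps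 neither copy nor erase $F$.

Fix a derivation of a term without nonterminals. The steps that rewrite $F$ form a single sequence: $n$ uses of the second rule, for some $n\ge0$, and then one use of the first. Use the model (F4) over $\mathbb N$. Interpret $a$ and $A$ as the successor function and $b,c,J$ as the identity. In each term of the derivation interpret $F$ as $f\mapsto f^{2^r}$, where $r$ is the number of uses of the second $F$-rule still to come, and interpret the initial $S$ as $x\mapsto x+2^n$. Every step preserves the value of the whole term. For $\beta$-steps this is (F4). The right-hand side of $S$ has value $x\mapsto\mathrm{succ}^{2^n}(x)=x+2^n$. The right-hand side of $A$ has the successor function as its value, and the three right-hand sides of $J$ have the identity as their value. A use of the second $F$-rule lowers $r$ by one and replaces the only $F$, of value $f\mapsto f^{2^r}$, by a term of value $f\mapsto(f^2)^{2^{r-1}}=f^{2^r}$. The first $F$-rule is used when $r=0$, where $f^{2^0}=f$. After the first step all terms are abstractions, so by (F3) the final term is $\ulcorner w\urcorner$ for some $w\in\{a,b,c\}^*$. Its value is $x\mapsto x+|w|_a$, and therefore $|w|_a=2^n$.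

\emph{Trees.} Add a start symbol $S_t:o$ and the rule $S_t\to S\,e$. Every derivation begins with $S_t$, $S\,e$, $(\lambda x.FA(Jx))\,e$. One $\beta$-step gives $FA(Je)$, from which every $w\,e$ with $w\in L$ is derived as above. In $(\lambda x.FA(Jx))\,e$ the only $F$ is not inside an argument, so the claim on $F$ holds again. Interpret $e$ as $0$. The value of all terms from $S\,e$ on is $2^n$, and the final term is $w\,e$, of value $|w|_a$.
\end{proof}

\section{Systems}\label{sec:systems}

In the IO semantics a value is determined by a derivation tree: each nonterminal occurrence receives one subtree, hence one term. We now fix a format for such devices that is stable under the constructions to come. It differs from grammars in three ways. Words are built by concatenation at type $o$, so that order $1$ is the level of plain words. A nonterminal computes a tuple of terms, because lowering the order will replace one term by a finite family. And a production may refer to the value of a child any number of times.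

\subsection{Definition and finite models}

The \emph{word constants} over a finite alphabet $\Gamma$ are $\epsilon:o$, the letters $g:o$ for $g\in\Gamma$, and $\mathsf{cat}:o\to o\to o$, written as an infix dot. By (F3) the normal form of a closed term $M:o$ over these constants is a binary tree whose leaves are letters or $\epsilon$. The \emph{yield} $\mathrm{yd}(M)\in\Gamma^*$ is the word read off the leaves. It is invariant under $\beta$-equality. A word is also regarded as a term of type $o$, with any bracketing.

\begin{definition}\label{def:system}
A \emph{system} $\mathfrak G$ over $\Gamma$ consists of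
\begin{itemize}
\item finitely many nonterminals $B$, each with a finite, possibly empty, index set $C_B$ and a type $\alpha_{B,j}$ for each $j\in C_B$;
\item a start nonterminal $S$ with $C_S=\{*\}$ and $\alpha_{S,*}=o$;
\item finitely many productions. A production consists of a nonterminal $B$, a list of children $B_1,\dots,B_l$ (repetitions allowed), and a tuple $(M_j)_{j\in C_B}$. Here $M_j:\alpha_{B,j}$ is a term without free variables over the word constants and the \emph{symbols} $B_{i,j'}:\alpha_{B_i,j'}$ ($i\le l$, $j'\in C_{B_i}$), which are treated as constants.
\end{itemize}
A \emph{derivation tree} $t$ of $B$ has a production for $B$ at its root and immediate subtrees $t_1,\dots,t_l$, where $t_i$ is a derivation tree of $B_i$. Its value is the tuple of closed terms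
\[
\mathrm{val}(t)_j=M_j[B_{i,j'}:=\mathrm{val}(t_i)_{j'}]\qquad(j\in C_B).
\]
The language of $\mathfrak G$ is $L(\mathfrak G)=\{\mathrm{yd}(\mathrm{val}(t)_*):t\text{ a derivation tree of }S\}$. The \emph{order} of $\mathfrak G$ is the maximal order of the types $\alpha_{B,j}$. Subterms of the $M_j$ may have any order.
\end{definition}

For example, the system with the single nonterminal $S$, the production $S\to a$ without children and the production $S\to S_{1,*}\cdot S_{1,*}$ with one child $S$ has order $1$ and generates $\{a^{2^n}:n\ge0\}$.

Let $\mu$ be a morphism from $\Gamma^*$ onto a finite monoid $\mathfrak m$. The \emph{finite model} of $\mu$ is the model (F4) over $\mathcal F_o=\mathfrak m$ in which $\epsilon$ is interpreted as $\mu(\epsilon)$, a letter $g$ as $\mu(g)$, and $\mathsf{cat}$ as the product. For a closed term $M:o$ we have $[\![M]\!]=\mu(\mathrm{yd}(M))$: this holds for normal forms by induction on the tree, and both sides are $\beta$-invariant. The value of a term of higher type is a finite piece of information that predicts $\mu$ of the yield of every application of the term, and it can be stored in the nonterminals. Recall that $Q\subseteq\Gamma^*$ is regular if and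 only if some $\mu$ as above \emph{recognizes} it, that is, $Q=\mu^{-1}(\mu(Q))$. Finitely many regular languages are recognized by one morphism: take the product of morphisms recognizing them and restrict the target to the image.

\begin{lemma}[regular restriction]\label{lem:reg}
If $\mathfrak G$ has order at most $m$ and $Q$ is regular, then $L(\mathfrak G)\cap Q$ is generated by a system of order at most $m$.
\end{lemma}

\begin{proof}
Let $\mu$ recognize $Q$ and use its finite model. The new nonterminals are the pairs $(B,s)$ with $s\in\prod_{j\in C_B}\mathcal F_{\alpha_{B,j}}$, with the index set and the types of $B$; we call $s$ an \emph{annotation} of $B$. For each production $B\to(M_j)_j$ with children $B_1,\dots,B_l$ and all annotations $s_i$ of the $B_i$, let $s_j=[\![M_j]\!]$, computed with the symbol $B_{i,j'}$ interpreted as $(s_i)_{j'}$, and take the production of $(B,s)$ with children $(B_i,s_i)$ and the same tuple. By induction and compositionality, forgetting the annotations is a bijection from the trees of $(B,s)$ to the trees $t$ of $B$ with $[\![\mathrm{val}(t)_j]\!]=s_j$ for all $j$, and it preserves values. Add a new start nonterminal with one production for each $s$ with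 $s_*\in\mu(Q)$, which has the child $(S,s)$ and copies its component $*$. A tree $t$ of $S$ is retained exactly when $\mu(\mathrm{yd}(\mathrm{val}(t)_*))\in\mu(Q)$, that is, when its output lies in $Q$.
\end{proof}

\subsection{From IO grammars to systems}

\begin{lemma}[strings to trees]\label{lem:st}
If $\{\ulcorner w\urcorner:w\in L'\}$ is an IO language, so is $\{w\,e:w\in L'\}$.
\end{lemma}

\begin{proof}
For $L'=\emptyset$ take a grammar without rules. Otherwise the start symbol $S$ of the given grammar has type $o\to o$. Add a fresh constant $e:o$, a start symbol $S_t:o$ and the rule $S_t\to S\,e$. The IO values of $S_t$ are the normal forms of the terms $(\lambda x.w\,x)\,e$, that is, the trees $w\,e$ with $w\in L'$.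
\end{proof}

Every step of the descent will use up one padding letter, and the number of steps depends on the order of the grammar, while $\mathrm{Pad}(K)$ has only two padding letters. For $k\ge0$ and fresh letters $d_1,\dots,d_k$ put
\[
\mathrm{Pad}_k(K)=\{v\in(\Sigma\cup\{d_1,\dots,d_k\})^*:\pi_\Sigma(v)\in K\},
\]
so that $\mathrm{Pad}_0(K)=K$. We code $d_i$ by $b^ic$ and decode with a finite-state transducer that counts $b$'s up to $k$. For $0\le i\le k$ define $\mathrm{out}_i(w)$, the output on $w\in(\Sigma\cup\{b,c\})^*$ from state $i$, by
\begin{gather*}
\mathrm{out}_i(\epsilon)=\epsilon,\qquad \mathrm{out}_i(gw)=g\,\mathrm{out}_0(w)\ \ (g\in\Sigma),\qquad \mathrm{out}_i(bw)=\mathrm{out}_{\min(i+1,k)}(w),\\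
\mathrm{out}_0(cw)=\mathrm{out}_0(w),\qquad \mathrm{out}_i(cw)=d_i\,\mathrm{out}_0(w)\ \ (i\ge1).
\end{gather*}
For $k=2$ we get $\mathrm{out}_0(bcabbc)=\mathrm{out}_1(cabbc)=d_1\,\mathrm{out}_0(abbc)=d_1a\,\mathrm{out}_2(c)=d_1ad_2$. The transducer can be built into the grammar at the price of two orders, independently of $k$: a tree $w\,e$ is replaced by the tuple $(\mathrm{out}_0(w),\dots,\mathrm{out}_k(w))$, encoded as the term that feeds its entries to a selector.

\begin{lemma}[many padding letters]\label{lem:pad}
Let $\{w\,e:w\in\mathrm{Pad}(K)\}=\mathcal L_{IO}(G)$ with $G$ of order $n$. For every $k\ge1$, the language $\mathrm{Pad}_k(K)$ is generated by a system of order at most $n+2$.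
\end{lemma}

\begin{proof}
If $K=\emptyset$, take a system without productions. Otherwise the start symbol $S$ of $G$ has type $o$.

Regard each rule $B\to M$ of $G$ as a production with singleton index set, in which every nonterminal occurrence in $M$ is the symbol of a child of its own. Define derivation trees and values as in Definition~\ref{def:system}, over the constants of $G$. By induction, $V\in\mathcal L_{IO}(B)$ if and only if $V$ is the normal form of the value of a derivation tree of $B$; here (F1) and (F2) allow us to normalize the values of the children either before or after the substitution. So the values of the trees of $S$ are, up to $\beta$-equality, the terms $w\,e$ with $w\in\mathrm{Pad}(K)$.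

The signature of $G$ may contain constants $\kappa:\beta_1\to\dots\to\beta_r\to o$ other than $e$ and the letters that occur in words of $\mathrm{Pad}(K)$. Substitute $\lambda x_1\dots x_r.e$ for each such $\kappa$ in all rules. A value $M$ of $S$ satisfies $M=_\beta w\,e$, and $w\,e$ does not contain $\kappa$, so by (F2) the new value is still $\beta$-equal to $w\,e$.

Let $\sigma=(o\to\dots\to o\to o)\to o$, with $k+1$ arguments $o$ in the inner type; its order is $3$. Replace $o$ by $\sigma$ in all types. This raises the order of $o$ by $2$, hence the order of every type by exactly $2$, by the recursion that defines the order. Let $\mathsf{pr}_i=\lambda z_0\dots z_k.z_i$ and substitute for the remaining constants the following closed terms over the word constants of $\Sigma\cup\{d_1,\dots,d_k\}$: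
\begin{align*}
g\in\Sigma&:=\lambda uh.\,h\,(g\cdot u\,\mathsf{pr}_0)\cdots(g\cdot u\,\mathsf{pr}_0), &
b&:=\lambda uh.\,h\,(u\,\mathsf{pr}_1)\cdots(u\,\mathsf{pr}_k)(u\,\mathsf{pr}_k),\\
c&:=\lambda uh.\,h\,(u\,\mathsf{pr}_0)(d_1\cdot u\,\mathsf{pr}_0)\cdots(d_k\cdot u\,\mathsf{pr}_0), &
e&:=\lambda h.\,h\,\epsilon\cdots\epsilon .
\end{align*}
In each term $h$ has $k+1$ arguments; the first three terms have type $\sigma\to\sigma$ and the last has type $\sigma$. Add a new start nonterminal whose production has the child $S$ and the term $S_{1,*}\,\mathsf{pr}_0$. The result is a system of order at most $n+2$.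

Let $U_w:\sigma$ be the image of $w\,e$ under the substitution. We claim that $\mathrm{yd}(U_w\,\mathsf{pr}_i)=\mathrm{out}_i(w)$ for $0\le i\le k$. Number the arguments of $h$ from $0$ to $k$; applying a term $\lambda h.h\,N_0\cdots N_k$ to $\mathsf{pr}_i$ returns $N_i$. Thus $U_\epsilon\mathsf{pr}_i=_\beta\epsilon$, $U_{gw}\mathsf{pr}_i=_\beta g\cdot U_w\mathsf{pr}_0$, $U_{bw}\mathsf{pr}_i=_\beta U_w\mathsf{pr}_{\min(i+1,k)}$, $U_{cw}\mathsf{pr}_0=_\beta U_w\mathsf{pr}_0$, and $U_{cw}\mathsf{pr}_i=_\beta d_i\cdot U_w\mathsf{pr}_0$ for $i\ge1$. These are the equations that define $\mathrm{out}_i$, and the claim follows by induction on $w$. By (F2) the system generates $\mathrm{out}_0(\mathrm{Pad}(K))$.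

Each defining equation preserves the letters of $\Sigma$, so $\pi_\Sigma(\mathrm{out}_i(w))=\pi_\Sigma(w)$ for all $i$, and $\mathrm{out}_0(\mathrm{Pad}(K))\subseteq\mathrm{Pad}_k(K)$. Conversely, $\mathrm{out}_0(b^icw)=\mathrm{out}_i(cw)=d_i\,\mathrm{out}_0(w)$ for $1\le i\le k$, and $\mathrm{out}_0(gw)=g\,\mathrm{out}_0(w)$. Hence a word $v\in\mathrm{Pad}_k(K)$ is $\mathrm{out}_0$ of the word obtained from $v$ by replacing each $d_i$ by $b^ic$, and that word lies in $\mathrm{Pad}(K)$.
\end{proof}

This lemma is the place where the proof of (ii)$\Rightarrow$(iii) uses that there are two padding letters, and where it uses the IO semantics. The description of values by derivation trees fails for OI: in Example~\ref{ex:first} the trees yield only $bb$ and $cc$.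

\section{Generic words and systems of order one}\label{sec:one}

In this section and the next, $\Gamma=\Delta\uplus\{d\}$, and $\mathrm{er}:\Gamma^*\to\Delta^*$ erases $d$.

\subsection{Generic words}

A word $v$ is \emph{small} if $|v|_\Delta\le1$ and \emph{large} otherwise. A word $v\in\Gamma^*$ is \emph{generic} if no large word occurs as a factor of $v$ at two different positions. Factors of generic words are generic. The threshold cannot be lowered, since a single letter of $\Delta$ must be allowed to occur twice.

\begin{lemma}\label{lem:dec}
For $u=g_1\cdots g_N\in\Delta^*$ the word $\mathrm{dec}(u)=g_1\,d\,g_2\,d^2g_3\cdots d^{N-1}g_N$ is generic, and $\mathrm{er}(\mathrm{dec}(u))=u$.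
\end{lemma}

\begin{proof}
A large word $f$ begins with $d^jg\,d^ig'$ for some $g,g'\in\Delta$ and $i,j\ge 0$. In an occurrence of $f$ in $\mathrm{dec}(u)$, the letters $g,g'$ fall on consecutive letters of $\Delta$ separated by exactly $i$ letters $d$, which forces them to be $g_i$ and $g_{i+1}$. So $f$ has at most one occurrence.
\end{proof}

\begin{definition}
Let $\mathfrak G$ be a system over $\Gamma$. A system $\mathfrak G'$ over $\Delta$ is a \emph{reduct} of $\mathfrak G$ if it is
\emph{sound}, meaning $L(\mathfrak G')\subseteq\mathrm{er}(L(\mathfrak G))$, and \emph{complete}, meaning $\mathrm{er}(v)\in L(\mathfrak G')$ for every generic $v\in L(\mathfrak G)$.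
\end{definition}

For an arbitrary language a reduct may lose most words. For a padded language it loses none.

\begin{lemma}\label{lem:reduct}
Let $K'\subseteq\Delta^*$ and $L(\mathfrak G)=\mathrm{er}^{-1}(K')$. Then every reduct of $\mathfrak G$ generates $K'$.
\end{lemma}

\begin{proof}
Soundness gives $L(\mathfrak G')\subseteq\mathrm{er}(\mathrm{er}^{-1}(K'))\subseteq K'$. For $u\in K'$ the word $\mathrm{dec}(u)$ is generic and lies in $\mathrm{er}^{-1}(K')$, so $u=\mathrm{er}(\mathrm{dec}(u))\in L(\mathfrak G')$ by completeness.
\end{proof}

\subsection{Removing copying at order one}

In a system of order $1$ all symbols have type $o$. By (F3) the normal form of each $M_j$ is a tree of concatenations, which we flatten to a \emph{word} over letters and symbols; this does not change the yields. We identify values with their yields, so $\mathrm{val}(t)$ is a tuple of words. Such a system is \emph{linear} if in every production each symbol $B_{i,j'}$ ($i\le l$, $j'\in C_{B_i}$) occurs exactly once in the whole tuple $(M_j)_j$.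

Consider a production $B\to B_{1,*}\cdot B_{1,*}$ in the derivation of a generic word $v$. If the value of $B$ ends up in $v$, then the value $f$ of the child occurs twice in $v$, so $f$ is small: $f=d^i$ or $f=d^ig\,d^j$. There are infinitely many such $f$, but only finitely many words $\mathrm{er}(f)$. A reduct can therefore store $\mathrm{er}(f)$ in the nonterminal and write it down twice instead of copying a component. This is why the padding letter that makes words generic has to be erased in the same step. If the value of $B$ does not end up in $v$, then $f$ may be large; so we also record which components are used above, and we drop the others.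

\begin{proposition}\label{prop:lin}
Every system $\mathfrak G$ of order $1$ over $\Gamma$ has a reduct that is a linear system of order $1$.
\end{proposition}

\begin{proof}
Let $\Delta^{\le1}=\Delta\cup\{\epsilon\}$. The nonterminals of $\mathfrak G'$ are the triples $[B,s,\Lambda]$ with $s:C_B\to\Delta^{\le1}\cup\{\infty\}$ and $\Lambda\subseteq C_B$, with index set $\{j\in\Lambda:s(j)=\infty\}$. The map $s$ records the small components, and $\Lambda$ is the set of components used above.

Take a production $B\to(M_j)_{j\in C_B}$ of $\mathfrak G$ with children $B_1,\dots,B_l$, maps $s_i:C_{B_i}\to\Delta^{\le1}\cup\{\infty\}$, and a set $\Lambda\subseteq C_B$. Let $\widetilde M_j$ be obtained from $M_j$ by erasing $d$ and replacing each $B_{i,j'}$ with $s_i(j')\ne\infty$ by the word $s_i(j')$. Put $s(j)=\widetilde M_j$ if $\widetilde M_j\in\Delta^{\le1}$, and $s(j)=\infty$ otherwise. Let $\Lambda_i$ be the set of $j'$ such that $B_{i,j'}$ occurs in some $M_j$ with $j\in\Lambda$. If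
\begin{itemize}
\item[(lin)] each $B_{i,j'}$ with $j'\in\Lambda_i$ and $s_i(j')=\infty$ occurs exactly once in total in $(M_j)_{j\in\Lambda}$,
\end{itemize}
then $\mathfrak G'$ has the production of $[B,s,\Lambda]$ with children $[B_i,s_i,\Lambda_i]$ and tuple $(\widetilde M_j)_{j\in\Lambda,\,s(j)=\infty}$. The symbols in this tuple are among the $B_{i,j'}$ with $j'\in\Lambda_i$ and $s_i(j')=\infty$, which are exactly the components of the children. The production is linear: such a symbol occurs exactly once in $(M_j)_{j\in\Lambda}$, it survives in the corresponding $\widetilde M_j$, and then $s(j)=\infty$, so $\widetilde M_j$ belongs to the tuple. Finally, a new start $S'$ has one production for each child $[S,s,\{*\}]$: it copies the component $*$ if $s(*)=\infty$, and it outputs the word $s(*)$ otherwise, in which case the child has no component. These productions are linear too.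

\emph{The map $s$ is correct.} Let $t$ be a tree of $\mathfrak G$ and compute $s$ bottom-up at every node by the rule above. We claim that at the root of $t$, for every $j\in C_B$,
\begin{equation}\label{eq:s}
s(j)=\mathrm{er}(\mathrm{val}(t)_j)\ \text{ if }\mathrm{val}(t)_j\text{ is small},\qquad s(j)=\infty\ \text{ if }\mathrm{val}(t)_j\text{ is large}.
\end{equation}
The word $\mathrm{er}(\mathrm{val}(t)_j)$ arises from $M_j$ by erasing $d$ and substituting $\mathrm{er}(\mathrm{val}(t_i)_{j'})$ for $B_{i,j'}$. By induction, it arises from $\widetilde M_j$ by substituting the words $\mathrm{er}(\mathrm{val}(t_i)_{j'})$, of length at least $2$, for the remaining symbols. So it has length at most $1$ if and only if $\widetilde M_j\in\Delta^{\le1}$, and then it equals $\widetilde M_j$. This is \eqref{eq:s}.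

\emph{Soundness.} A tree $t'$ of $[B,s,\Lambda]$ projects to a tree $t$ of $B$, and the maps $s$ in $t'$ are the ones computed bottom-up in $t$. For $j$ in the index set of $[B,s,\Lambda]$ we have $\mathrm{val}(t')_j=\mathrm{er}(\mathrm{val}(t)_j)$, by induction and by the description of $\mathrm{er}(\mathrm{val}(t)_j)$ just given. Together with \eqref{eq:s} for the case $s(*)\neq\infty$, this shows that the output of $S'$ on a child $t'$ is $\mathrm{er}(\mathrm{val}(t)_*)$.

\emph{Completeness.} Let $v=\mathrm{val}(t)_*$ be generic, for a tree $t$ of $S$. Annotate $t$ bottom-up with $s$, and top-down with $\Lambda$, starting from $\{*\}$ at the root. If (lin) holds at every node, the annotated tree is a tree of $\mathfrak G'$, and the output is $\mathrm{er}(v)$ by the previous paragraph.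

To verify (lin) we locate the used components in $v$. For every node $\nu$ with annotation $\Lambda$ there is a word $W_\nu$ over $\Gamma$ and names for the components of $\nu$, such that every $j\in\Lambda$ occurs in $W_\nu$ and substituting the values of the components of $\nu$ in $W_\nu$ gives $v$. At the root, $W_\nu$ is the name $*$. Given $W_\nu$, let $W'_\nu$ be obtained by substituting $M_j$ for each name $j$; substituting the values of the children for the symbols in $W'_\nu$ gives $v$. For the $i$-th child, substitute in $W'_\nu$ the values of the other children only. Each $j'\in\Lambda_i$ occurs in the result, because $B_{i,j'}$ occurs in some $M_j$ with $j\in\Lambda$ and $j$ occurs in $W_\nu$.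

Suppose that (lin) fails at $\nu$ for $B_{i,j'}$. Since $j'\in\Lambda_i$, the symbol occurs at least once in $(M_j)_{j\in\Lambda}$, hence at least twice. Every $j\in\Lambda$ occurs in $W_\nu$, so the symbol occurs at least twice in $W'_\nu$. Its value is large by \eqref{eq:s}, and it has two disjoint occurrences in $v$. This contradicts the genericity of $v$.
\end{proof}

\begin{lemma}\label{lem:mcfl}
If $K$ is generated by a linear system of order $1$, then $K$ is an MCFL and $\{|u|:u\in K\}$ is ultimately periodic.
\end{lemma}

\begin{proof}
A linear system is an MCFG, with the symbols $B_{i,j'}$ as variables, except that index sets may be empty. Give each nonterminal with empty index set a dummy component, equal to $\epsilon$ in all its productions and never used.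

For a tree $t$ of the linear system let $\|t\|$ be the sum of the lengths of the components of $\mathrm{val}(t)$. Every component of every child is used exactly once, so $\|t\|=\kappa+\sum_i\|t_i\|$, where $\kappa$ is the number of letters in the tuple of the production at the root. Form the context-free grammar with the same nonterminals and a rule $B\to a^\kappa B_1\cdots B_l$ for each production. A tree $t$ then derives $a^{\|t\|}$, and for a tree of the start nonterminal $\|t\|$ is the length of the output. So $\{a^{|u|}:u\in K\}$ is context-free. Context-free languages over a one-letter alphabet are regular (Parikh; Ginsburg--Rice), so the set of lengths is ultimately periodic.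
\end{proof}

\section{Lowering the order}\label{sec:lower}

\begin{proposition}\label{prop:lower}
Every system $\mathfrak G$ over $\Gamma$ of order at most $m$ has a reduct of order at most $\max(1,m-1)$.
\end{proposition}

\subsection{The idea}\label{sec:idea}

Consider a component of type $o\to o$. Its value behaves like $f=\lambda x.W$ for a word $W$ over $\Gamma$ and $x$. To reach order $1$ we must replace $f$ by finitely many words from which, up to $\mathrm{er}$, the yield of any application $f\,Q$ can be assembled. Let $w$ be the yield of $Q$.
\begin{itemize}
\item If $w$ is small, then $\mathrm{er}(w)$ is one of finitely many words. We keep one component for each of them: a table of $f$ on small arguments.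
\item If $w$ is large and $x$ does not occur in $W$, then $f\,Q$ has the yield of $f\,\epsilon$, which is in the table.
\item If $w$ is large and $W=\ell\,x\,r$ with one occurrence of $x$, we need $\ell$ and $r$ separately. Introduce a closing mark $\rangle$, read as ``ignore what follows'', and an opening mark $\langle$, read as ``ignore what precedes''. Then $\ell$ is what remains of $f$ applied to $\rangle$, namely of $\ell\rangle r$, and $r$ is what remains of $\ell\langle r$. Marks are small arguments, so both words are in the table. We \emph{cut}: output the entry for $\rangle$, then the translation of $Q$, then the entry for $\langle$.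
\item If $w$ is large and $x$ occurs at least twice, the yield of $f\,Q$ is not generic. We output an error letter $\bot$ and remove such outputs at the end.
\end{itemize}
In general the translation drops all arguments of type $o$, at every level of a type, and replaces each term by a finite table; this lowers the order by one. Three difficulties arise.

First, cuts are nested. Let $f=\lambda xy.\,\ell\,x\,m\,y\,r$ be applied to large words $w_1,w_2$. Cutting at $y$ asks for what remains of $\ell w_1m\rangle r$ and of $\ell w_1m\langle r$. Cutting the first of these at $x$ asks for $\ell\rangle m\rangle r$, $w_1$ and $\ell\langle m\rangle r$, from which $\ell$, $w_1$, $m$ should remain. Cutting the second at $x$, we must output neither $\ell$ nor $w_1$, since they precede the mark $\langle$, and from $\ell\langle m\langle r$ only $r$ should remain. Section~\ref{sec:marks} fixes the rule.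

Second, the induction passes from $\ell wr$ to $\ell\rangle r$, and genericity must be inherited. Deleting the mark does not work: $ada\cdot d^2ad^3ad^3\cdot da=\mathrm{dec}(a^5)$ is generic, but after removal of the middle factor $adada$ contains $ada$ twice. So each mark remembers, in a subscript that only the proof reads, the word it stands for.

Third, the choice between the four cases depends on values that are not visible in the production. It depends, however, only on finitely much information about them, which a finite model provides. So the tables are indexed by the values, in a finite model, of the arguments still to come.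

\subsection{Marked words}\label{sec:marks}

Add constants $\langle_y:o$ and $\rangle_y:o$ for every $y\in\Gamma^*$, the \emph{marks}. A \emph{marked word} is a word over $\Gamma$ and marks. Its \emph{completion} $\bar v\in\Gamma^*$ is obtained by replacing each mark $\langle_y$ or $\rangle_y$ by $y$. Except in the completion, subscripts are ignored and often omitted; in particular $|v|_\Delta$, and with it the notions small and large, do not count letters in subscripts, and $|\bar v|_\Delta\ge|v|_\Delta$. A position of $v$ is \emph{live} if it carries a letter of $\Gamma$, no $\langle$ stands to its right, and no $\rangle$ stands to its left. The \emph{core} of $v$ is the word $\mathrm{core}(v)\in\Delta^*$ formed by the live positions that carry a letter of $\Delta$. If $v$ has no marks, then $\bar v=v$ and $\mathrm{core}(v)=\mathrm{er}(v)$.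

Let $\bot$ be a new letter. A word $\hat v\in(\Delta\cup\{\bot\})^*$ \emph{fits} the marked word $v$ if
\begin{itemize}
\item[(1)] $\hat v$ contains $\bot$ or $\hat v=\mathrm{core}(v)$, and
\item[(2)] $\hat v=\mathrm{core}(v)$ if $\bar v$ is generic.
\end{itemize}
Clause (1) will give soundness and clause (2) completeness. The word $\mathrm{core}(v)$ always fits $v$.

\begin{lemma}[cut and copy]\label{lem:cut}
Let $w$ be a marked word.
\begin{itemize}
\item[(a)] Let $v=\ell wr$ be a marked word. Suppose that $\hat x$ fits $\ell\rangle_{\bar w}r$, that $\hat y$ fits $w$, and that $\hat z$ fits $\ell\langle_{\bar w}r$. Put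
\begin{align*}
\hat x'&=\hat x\ \text{ if neither $w$ nor $r$ contains $\langle$,}\\
\hat y'&=\hat y\ \text{ if $r$ does not contain $\langle$ and $\ell$ does not contain $\rangle$,}\\
\hat z'&=\hat z\ \text{ if neither $\ell$ nor $w$ contains $\rangle$,}
\end{align*}
and let each of $\hat x',\hat y',\hat z'$ be $\epsilon$ if its condition fails. Then $\hat x'\hat y'\hat z'$ fits $v$.
\item[(b)] If $w$ is large and has two disjoint occurrences in the marked word $v$, then $\bot$ fits $v$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Call $\hat x,\hat y,\hat z$ \emph{used} when the corresponding condition holds. We compare live positions in the three pieces of $v$.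

\emph{The piece $\ell$.} If $w$ or $r$ contains $\langle$, no position of $\ell$ is live in $v$. Otherwise a position of $\ell$ is live in $v$ if and only if it carries a letter of $\Gamma$ and, within $\ell$, has no $\langle$ to its right and no $\rangle$ to its left. The same condition describes the positions of $\ell$ that are live in $\ell\rangle r$, because $r$ has no $\langle$; and no position of $r$ is live in $\ell\rangle r$, because of the inserted mark. So $\mathrm{core}(\ell\rangle r)$ is the part of $\mathrm{core}(v)$ that comes from $\ell$.

\emph{The piece $w$.} If $r$ contains $\langle$ or $\ell$ contains $\rangle$, no position of $w$ is live in $v$. Otherwise the marks in $\ell$ and $r$ impose no condition on positions of $w$, so a position of $w$ is live in $v$ if and only if it is live in $w$.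

\emph{The piece $r$.} If $\ell$ or $w$ contains $\rangle$, no position of $r$ is live in $v$. Otherwise a position of $r$ is live in $v$ if and only if it carries a letter of $\Gamma$ and, within $r$, has no $\langle$ to its right and no $\rangle$ to its left. The same condition describes the positions of $r$ that are live in $\ell\langle r$, because $\ell$ has no $\rangle$; and no position of $\ell$ is live in $\ell\langle r$. So $\mathrm{core}(\ell\langle r)$ is the part of $\mathrm{core}(v)$ that comes from $r$.

Hence, if each used word equals the core of the marked word that it fits, then $\hat x'\hat y'\hat z'=\mathrm{core}(v)$. For clause (1): if $\hat x'\hat y'\hat z'$ contains no $\bot$, then no used word does, and each equals its core. For clause (2): the completions of $\ell\rangle_{\bar w}r$ and $\ell\langle_{\bar w}r$ are both $\bar\ell\bar w\bar r=\bar v$, and $\bar w$ is a factor of $\bar v$. If $\bar v$ is generic, all three completions are generic, and again each used word equals its core.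

(b) Clause (1) holds. The word $\bar w$ is large and has two disjoint occurrences in $\bar v$, so $\bar v$ is not generic and clause (2) is void.
\end{proof}

To count how often a function uses its argument we apply it to one more constant, the probe $\star:o$. Let $\Theta=\Gamma\cup\{\langle,\rangle\}$. Fix a morphism $\mu$ from $(\Theta\cup\{\star\})^*$ onto a finite monoid $\mathfrak m$, applied to subscripted marks by dropping the subscripts, such that $\mu(v)$ determines
\begin{itemize}
\item[(M1)] whether $|v|_\star$ is $0$, $1$ or at least $2$; whether $|v|_\Delta$ is $0$, $1$, $2$ or at least $3$; whether $v$ contains $\langle$; whether $v$ contains $\rangle$;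
\item[(M2)] the word $\mathrm{core}(v)$, if $|v|_\star=0$ and $|v|_\Delta\le2$;
\item[(M3)] whether $\ell$ contains $\rangle$ and whether $r$ contains $\langle$, if $v=\ell\star r$ with $|v|_\star=1$.
\end{itemize}
Such a $\mu$ exists, because it only has to recognize finitely many regular languages. The conditions in (M1) count letters up to a threshold. For (M3) take $\Theta^*\rangle\Theta^*{\star}\Theta^*$ and $\Theta^*{\star}\Theta^*\langle\Theta^*$. For (M2) we need, for each $z\in\Delta^*$ with $|z|\le2$, the set of $v\in\Theta^*$ with $\mathrm{core}(v)=z$. If $v\in\Theta^*\rangle\Theta^*\langle\Theta^*$, then every position has that $\rangle$ to its left or that $\langle$ to its right or carries a mark, so $\mathrm{core}(v)=\epsilon$. For the other words the live positions form the factor between the last $\langle$ and the first $\rangle$, and those with core $z$ form the regular language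
\[
\bigl(\{\epsilon\}\cup(\Gamma\cup\{\langle\})^*\langle\bigr)\ \mathrm{er}^{-1}(z)\ \bigl(\{\epsilon\}\cup{}\rangle(\Gamma\cup\{\rangle\})^*\bigr).
\]

Since $\mu$ is onto, we may say that an element $p\in\mathfrak m$ has one of these properties when its preimages have it. Let $\mathfrak m_{\mathrm s}\subseteq\mathfrak m$ be the set of \emph{small} elements: those with no $\star$ and at most one letter of $\Delta$. It contains $\mu(\epsilon)$, $\mu(\langle)$ and $\mu(\rangle)$. If $p$ has no $\star$ and at most two letters of $\Delta$, let $\mathrm{core}(p)$ be the common core of its preimages; this applies to small elements and to products of two small elements. From now on $\mathcal F$ is the finite model of $\mu$, with marks and $\star$ interpreted by $\mu$.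

\subsection{The translation}\label{sec:trans}

\emph{Types.} Let $\mathcal F^\circ_o=\mathfrak m_{\mathrm s}$, and $\mathcal F^\circ_\beta=\mathcal F_\beta$ for $\beta\ne o$. For $\alpha=\beta_1\to\dots\to\beta_k\to o$ let
\[
I_\alpha=\mathcal F^\circ_{\beta_1}\times\dots\times\mathcal F^\circ_{\beta_k},
\]
so that $I_o=\{()\}$. These sets are finite and nonempty, and we fix an enumeration of each. The set $I_\alpha$ indexes the table of a term of type $\alpha$. Let $\alpha^\flat$ be the type with result $o$ that takes, for each $i$ with $\beta_i\ne o$ in increasing order, $|I_{\beta_i}|$ arguments of type $\beta_i^\flat$; the arguments with $\beta_i=o$ are dropped. In particular $(o\to\beta)^\flat=\beta^\flat$.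

\begin{lemma}\label{lem:ord}
$\mathrm{ord}(\alpha^\flat)=\max(1,\mathrm{ord}(\alpha)-1)$.
\end{lemma}

\begin{proof}
If all $\beta_i$ equal $o$, then $\alpha^\flat=o$ and $\mathrm{ord}(\alpha)\le2$. Otherwise $\mathrm{ord}(\alpha)=1+\max_{\beta_i\ne o}\mathrm{ord}(\beta_i)$, because a type $\beta_i\ne o$ has order at least $2$. By induction $\mathrm{ord}(\beta_i^\flat)=\mathrm{ord}(\beta_i)-1$ for these $i$, and each such $\beta_i^\flat$ is an argument type of $\alpha^\flat$ since $I_{\beta_i}\ne\emptyset$. So $\mathrm{ord}(\alpha^\flat)=\max_{\beta_i\ne o}\mathrm{ord}(\beta_i)=\mathrm{ord}(\alpha)-1$.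
\end{proof}

\emph{Terms.} Let $M:\alpha$ be a term over the word constants of $\Gamma$, variables, and symbols $B:\beta$, each symbol with a given value $s(B)\in\mathcal F_\beta$. Let $\rho$ map each free variable $x:\gamma$ into $\mathcal F^\circ_\gamma\subseteq\mathcal F_\gamma$; values $[\![\cdot]\!]_\rho$ are computed with $\rho$ and $s$. For $\vec\xi\in I_\alpha$ we define a term $M^{\rho;\vec\xi}:\alpha^\flat$ over $\epsilon$, $\mathsf{cat}$, the letters of $\Delta\cup\{\bot\}$, variables $x_{\vec\eta}:\gamma^\flat$ (for $x:\gamma\ne o$ and $\vec\eta\in I_\gamma$) and symbols $B_{\vec\eta}:\beta^\flat$ (for $\vec\eta\in I_\beta$, including the case $\beta=o$). It is meant to compute the core of the yield of $M$ applied to arguments of values $\vec\xi$, from the tables of those arguments whose type is not $o$. An empty $\vec\xi$ is omitted, and $\xi\vec\xi$ denotes the tuple $\vec\xi$ extended by a first entry $\xi$. The definition is by recursion on $M$, for all $\rho$ and $\vec\xi$ at once.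
\begin{itemize}
\item \emph{Variables and symbols.} $x^{\rho;\vec\xi}=x_{\vec\xi}$ for $x:\gamma\ne o$; $x^\rho=\mathrm{core}(\rho(x))$ for $x:o$; $B^{\rho;\vec\xi}=B_{\vec\xi}$.
\item \emph{Constants.} $\epsilon^\rho=\epsilon$; $g^\rho=\mathrm{er}(g)$ for $g\in\Gamma$; $\mathsf{cat}^{\rho;(p_1,p_2)}=\mathrm{core}(p_1p_2)$.
\item \emph{Abstraction.} For $x:\gamma$, let $(\lambda x.N)^{\rho;\xi\vec\xi}$ be $\lambda(x_{\vec\eta})_{\vec\eta\in I_\gamma}.\,N^{\rho[x:=\xi];\vec\xi}$ if $\gamma\ne o$, and $N^{\rho[x:=\xi];\vec\xi}$ if $\gamma=o$.
\item \emph{Application to $Q:\gamma\ne o$.} With $\xi=[\![Q]\!]_\rho$, let $(PQ)^{\rho;\vec\xi}=P^{\rho;\xi\vec\xi}\,(Q^{\rho;\vec\eta})_{\vec\eta\in I_\gamma}$.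
\item \emph{Application to $Q:o$,} where $P:o\to\beta$ and $\vec\xi\in I_\beta$. Let $q=[\![Q]\!]_\rho$ and $p=[\![P]\!]_\rho(\mu(\star))(\vec\xi)$, both in $\mathfrak m$, and let $\vec z$ be fresh variables for the arguments of $\beta^\flat$. Define $(PQ)^{\rho;\vec\xi}$ as follows.
\begin{itemize}
\item[(i)] If $q\in\mathfrak m_{\mathrm s}$, take $P^{\rho;q\vec\xi}$.
\item[(ii)] If $q\notin\mathfrak m_{\mathrm s}$ and $p$ has no $\star$, take $P^{\rho;\mu(\epsilon)\vec\xi}$.
\item[(iii)] If $q\notin\mathfrak m_{\mathrm s}$ and $p$ has exactly one $\star$, say $p=\mu(\ell\star r)$, take $\lambda\vec z.\,X\cdot Y\cdot Z$, where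
\begin{align*}
X&=P^{\rho;\mu(\rangle)\vec\xi}\,\vec z &&\text{if neither $q$ nor $r$ contains $\langle$,}\\
Y&=Q^\rho &&\text{if $r$ does not contain $\langle$ and $\ell$ does not contain $\rangle$,}\\
Z&=P^{\rho;\mu(\langle)\vec\xi}\,\vec z &&\text{if neither $\ell$ nor $q$ contains $\rangle$,}
\end{align*}
and each of $X,Y,Z$ is $\epsilon$ if its condition fails. By (M1) and (M3) the conditions depend only on $p$ and $q$.
\item[(iv)] If $q\notin\mathfrak m_{\mathrm s}$ and $p$ has at least two $\star$, take $\lambda\vec z.\bot$.
\end{itemize}
\end{itemize}
In each clause the right-hand side has the required type, by the definition of $\alpha^\flat$. The free variables of $M^{\rho;\vec\xi}$ are among the $x_{\vec\eta}$ with $x$ free in $M$. No mark and no $\star$ occurs in a translated term; they enter only through the indices. A variable of type $o$ is only ever given a small value, because large arguments are cut out in (ii)--(iv) and never passed on. Even $\mathsf{cat}$ is translated as a table on small arguments; concatenation of large words is produced by case (iii).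

\begin{example}\label{ex:trans}
Let $a,b\in\Delta$, let $B$ have one component, of type $o\to o$, and write $B_1$ for the symbol of its child. We compute the entries $B_{\mu(\rangle)}$ and $B_{\mu(\langle)}$ of the table, of type $(o\to o)^\flat=o$, omitting factors $\epsilon$.

(a) Take the production $B\to\lambda x.B_1(a\cdot(x\cdot b))$, and let $s(B_1)$ be the value of $\lambda x.a^n\cdot x\cdot b^n$. For the entry $\mu(\rangle)$ put $\rho(x)=\mu(\rangle)$. The argument $Q=a\cdot(x\cdot b)$ has value $q=\mu(a\rangle b)$, which is not small, and $p=\mu(a^n\star b^n)$. We are in case (iii); $X$ and $Y$ are used, and $Z$ is not, because $q$ contains $\rangle$. To find $Y=Q^\rho$, note that $Q=(\mathsf{cat}\,a)(x\cdot b)$ and that $x\cdot b$ and $a$ have the small values $\mu(\rangle b)$ and $\mu(a)$. Two uses of case (i) give $Y=\mathrm{core}(a\rangle b)=a$. For the entry $\mu(\langle)$ we have $q=\mu(a\langle b)$; now $X$ is not used, and $Y=\mathrm{core}(a\langle b)=b$. The translated production has the components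
\[
B_{\mu(\rangle)}\to(B_1)_{\mu(\rangle)}\cdot a,\qquad B_{\mu(\langle)}\to b\cdot(B_1)_{\mu(\langle)}:
\]
the function $\lambda x.a^n\cdot x\cdot b^n$ has become the pair of words $(a^n,b^n)$.

(b) Take the production $B\to\lambda x.B_1(B_1x)$, and let $s(B_1)$ be the value of $\lambda x.\ell\cdot x\cdot r$ with $\ell r\in\Gamma^*$ large. For $\rho(x)=\mu(\rangle)$ we have $q=\mu(\ell\rangle r)$ and $p=\mu(\ell\star r)$. Again $X$ and $Y$ are used, and $Y=(B_1x)^\rho=(B_1)_{\mu(\rangle)}$ by case (i). So $B_{\mu(\rangle)}\to(B_1)_{\mu(\rangle)}\cdot(B_1)_{\mu(\rangle)}$. The copying of a function has become the copying of a word. It survives this round and is dealt with by Proposition~\ref{prop:lin}.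

(c) For $(\lambda x.x\cdot x)\,Q$ with $[\![Q]\!]$ not small we have $p=\mu(\star\star)$, and the translation is $\bot$.
\end{example}

\subsection{Adequacy}\label{sec:adequacy}

To prove that the translation computes words that fit, we extend the relation ``fits'' to all types. A \emph{marked term} is a closed term over the word constants of $\Gamma$ and the marks, without $\star$; its yield, at type $o$, is a marked word. A marked term of type $o$ is \emph{small} if its yield is. A \emph{target term} is a closed term over the word constants of $\Delta\cup\{\bot\}$. A \emph{table} for type $\alpha$ is a family $\widehat M=(\widehat M_{\vec\xi})_{\vec\xi\in I_\alpha}$ of target terms of type $\alpha^\flat$.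

\begin{definition}\label{def:adequate}
By induction on $\alpha=\beta_1\to\dots\to\beta_k\to o$ we define $M\Vdash\widehat M$ (``$\widehat M$ is adequate for $M$'') for a marked term $M:\alpha$ and a table $\widehat M$ for $\alpha$. An \emph{admissible list} $\vec N$ for $\alpha$ consists of marked terms $N_i:\beta_i$ ($i\le k$), where $N_i$ is small if $\beta_i=o$, and $N_i$ comes with a table $\widehat N_i$ such that $N_i\Vdash\widehat N_i$ if $\beta_i\ne o$. Its \emph{value} is $([\![N_1]\!],\dots,[\![N_k]\!])$, which lies in $I_\alpha$. Let $\vec N^\flat$ be the list of the entries of the tables $\widehat N_i$ with $\beta_i\ne o$, in the order of the arguments of $\alpha^\flat$. Then $M\Vdash\widehat M$ holds if, for every admissible list $\vec N$ for $\alpha$, with value $\vec\xi$,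
\[
\mathrm{yd}(\widehat M_{\vec\xi}\,\vec N^\flat)\quad\text{fits}\quad\mathrm{yd}(M\,\vec N).
\]
\end{definition}

For $\alpha=o$ this says that $\mathrm{yd}(\widehat M_{()})$ fits $\mathrm{yd}(M)$, with no smallness condition on $M$. Smallness is required only of arguments of type $o$.

\begin{lemma}[adequacy of the translation]\label{lem:fund}
Let $M:\alpha$ be a term as in Section~\ref{sec:trans}, with free variables among $x_j:\gamma_j$. Let $N_j:\gamma_j$ be marked terms, with $N_j$ small if $\gamma_j=o$ and $N_j\Vdash\widehat N_j$ if $\gamma_j\ne o$, and let $\rho(x_j)=[\![N_j]\!]$. For each symbol $B$ let $V_B$ be a marked term with $V_B\Vdash\widehat V_B$ and $s(B)=[\![V_B]\!]$. Put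
\[
\theta=[x_j:=N_j,\ B:=V_B],\qquad\hat\theta=[(x_j)_{\vec\eta}:=(\widehat N_j)_{\vec\eta},\ B_{\vec\eta}:=(\widehat V_B)_{\vec\eta}].
\]
Then $M\theta\Vdash(M^{\rho;\vec\xi}\hat\theta)_{\vec\xi\in I_\alpha}$.
\end{lemma}

\begin{proof}
We use induction on $M$, for all choices of the data at once. By compositionality $[\![M'\theta]\!]=[\![M']\!]_\rho$ for every term $M'$ with free variables among the $x_j$. Let $\vec R$ be an admissible list for $\alpha$ with value $\vec\xi$, and put $v=\mathrm{yd}(M\theta\,\vec R)$ and $\hat v=\mathrm{yd}(M^{\rho;\vec\xi}\hat\theta\,\vec R^\flat)$. We must show that $\hat v$ fits $v$.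

\emph{Variables of type $\ne o$ and symbols.} The claim is the hypothesis $N_j\Vdash\widehat N_j$, respectively $V_B\Vdash\widehat V_B$.

\emph{A variable $x_j:o$.} Here $v=\mathrm{yd}(N_j)$ is small and $\rho(x_j)=\mu(v)$, so $\hat v=\mathrm{core}(\mu(v))=\mathrm{core}(v)$.

\emph{The constants $\epsilon$ and $g\in\Gamma$.} The word $v$ is $\epsilon$ or $g$, without marks, and $\hat v=\mathrm{er}(v)=\mathrm{core}(v)$.

\emph{The constant $\mathsf{cat}$.} The list $\vec R$ consists of two small terms with yields $v_1,v_2$. Then $v=v_1v_2$ and $\hat v=\mathrm{core}(\mu(v_1)\mu(v_2))=\mathrm{core}(v)$.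

\emph{Abstraction $M=\lambda x.N$ with $x:\gamma$.} Write $\vec R=R_1\vec R'$ and $\vec\xi=\xi_1\vec\xi\,'$. Let $\rho'=\rho[x:=\xi_1]$ and $\theta'=\theta[x:=R_1]$. Let $\hat\theta'$ be the extension of $\hat\theta$ by $x_{\vec\eta}:=(\widehat R_1)_{\vec\eta}$ if $\gamma\ne o$, and $\hat\theta'=\hat\theta$ if $\gamma=o$. These data satisfy the hypotheses of the lemma, since $R_1$ is small or comes with an adequate table, and $\xi_1=[\![R_1]\!]$. Contracting the head redexes gives $v=\mathrm{yd}(N\theta'\,\vec R')$ and $\hat v=\mathrm{yd}(N^{\rho';\vec\xi\,'}\hat\theta'\,\vec R'^{\,\flat})$. The induction hypothesis for $N$, applied to the admissible list $\vec R'$, gives the claim.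

\emph{Application $M=PQ$ with $Q:\gamma\ne o$.} By the induction hypothesis for $Q$, the table $(Q^{\rho;\vec\eta}\hat\theta)_{\vec\eta\in I_\gamma}$ is adequate for $Q\theta$. So $Q\theta$ with this table, followed by $\vec R$, is an admissible list for the type of $P$, with value $[\![Q]\!]_\rho\vec\xi$. The induction hypothesis for $P$, applied to this list, is the claim.

\emph{Application $M=PQ$ with $Q:o$.} Let $w=\mathrm{yd}(Q\theta)$, a marked word, and $u=\mathrm{yd}(P\theta\,{\star}\,\vec R)$. Then $\mu(w)=q$ and $\mu(u)=p$. The constant $\star$ occurs neither in $P\theta$ nor in $\vec R$, so by (F2)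
\begin{equation}\label{eq:probe}
\mathrm{yd}(P\theta\,N\,\vec R)=u[\star:=\mathrm{yd}(N)]\qquad\text{for every marked term }N:o;
\end{equation}
in particular $v=u[\star:=w]$. For a small marked term $N:o$, the list $N\vec R$ is admissible for the type of $P$, and $(N\vec R)^\flat=\vec R^\flat$. The induction hypothesis for $P$ and \eqref{eq:probe} give
\begin{equation}\label{eq:IHP}
\mathrm{yd}(P^{\rho;[\![N]\!]\vec\xi}\hat\theta\,\vec R^\flat)\quad\text{fits}\quad u[\star:=\mathrm{yd}(N)]\qquad\text{for every small }N:o.
\end{equation}

(i) The term $Q\theta$ is small, and \eqref{eq:IHP} with $N=Q\theta$ is the claim.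

(ii) The word $u$ has no $\star$, so $v=u=u[\star:=\epsilon]$, and \eqref{eq:IHP} with $N=\epsilon$ is the claim.

(iii) We have $u=\ell\star r$ with marked words $\ell,r$, and $v=\ell wr$. The constants $\rangle_{\bar w}$ and $\langle_{\bar w}$ are small, with values $\mu(\rangle)$ and $\mu(\langle)$. By \eqref{eq:IHP}, the word $\hat x=\mathrm{yd}(P^{\rho;\mu(\rangle)\vec\xi}\hat\theta\,\vec R^\flat)$ fits $\ell\rangle_{\bar w}r$ and the word $\hat z=\mathrm{yd}(P^{\rho;\mu(\langle)\vec\xi}\hat\theta\,\vec R^\flat)$ fits $\ell\langle_{\bar w}r$. By the induction hypothesis for $Q$, the word $\hat y=\mathrm{yd}(Q^\rho\hat\theta)$ fits $w$. Since $\mu(w)=q$ and $\mu(\ell\star r)=p$, the conditions on $X,Y,Z$ in the translation are those of Lemma~\ref{lem:cut}(a) for $\ell,w,r$. Substituting $\vec R^\flat$ for $\vec z$ gives $\hat v=\hat x'\hat y'\hat z'$, which fits $v$ by that lemma.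

(iv) Here $\hat v=\bot$. The word $w$ has no $\star$ and $q\notin\mathfrak m_{\mathrm s}$, so $w$ is large. The word $u$ contains $\star$ at least twice, so $w$ has two disjoint occurrences in $v$. Lemma~\ref{lem:cut}(b) applies.
\end{proof}

Genericity excludes something only in case (iv); everywhere else it is handed down. Without it the translation is still sound, but it loses the outputs that repeat a large argument, as in Example~\ref{ex:trans}(c).

\subsection{Proof of Proposition~\ref{prop:lower}}

We first build a system $\mathfrak G_1$ over $\Delta\cup\{\bot\}$. Its nonterminals are the pairs $(B,s)$ with $s\in\prod_{j\in C_B}\mathcal F_{\alpha_{B,j}}$. The index set of $(B,s)$ is $\{(j,\vec\xi):j\in C_B,\ \vec\xi\in I_{\alpha_{B,j}}\}$, and the component $(j,\vec\xi)$ has type $\alpha_{B,j}^\flat$. For each production $B\to(M_j)_j$ of $\mathfrak G$ with children $B_1,\dots,B_l$ and all annotations $s_i$ of the $B_i$, give the symbol $B_{i,j'}$ the value $(s_i)_{j'}$, let $s_j=[\![M_j]\!]$, and take the production of $(B,s)$ with children $(B_i,s_i)$ and tuple $(M_j^{\emptyset;\vec\xi})_{(j,\vec\xi)}$. These terms have no free variables, and the symbol $(B_{i,j'})_{\vec\eta}$ denotes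 the component $(j',\vec\eta)$ of the $i$-th child. A new start nonterminal has, for each $s$, a production that copies the component $(*,())$ of $(S,s)$, of type $o^\flat=o$. By Lemma~\ref{lem:ord}, $\mathfrak G_1$ has order at most $\max(1,m-1)$.

As in the proof of Lemma~\ref{lem:reg}, the trees $t_1'$ of $(B,s)$ correspond bijectively to the trees $t$ of $B$ with $[\![\mathrm{val}(t)_j]\!]=s_j$ for all $j$. We write $t'$ for the tree of $\mathfrak G_1$ that corresponds to $t$ and claim that
\[
\mathrm{val}(t)_j\Vdash(\mathrm{val}(t')_{(j,\vec\xi)})_{\vec\xi\in I_{\alpha_{B,j}}}\qquad(j\in C_B).
\]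
By induction this holds for the subtrees $t_i$. Apply Lemma~\ref{lem:fund} to $M_j$, with no variables, with $V_{B_{i,j'}}=\mathrm{val}(t_i)_{j'}$ and with the tables computed by $t_i'$; the values of the symbols are correct because $(s_i)_{j'}=[\![\mathrm{val}(t_i)_{j'}]\!]$. The conclusion of the lemma is the claim for $t$.

Let $t$ be a tree of $S$ and $v=\mathrm{yd}(\mathrm{val}(t)_*)\in\Gamma^*$. The output $\hat v$ of $\mathfrak G_1$ on $t'$ fits $v$, and $v$ has no marks. So $\hat v$ contains $\bot$ or equals $\mathrm{er}(v)$, and it equals $\mathrm{er}(v)$ if $v$ is generic. Hence $L(\mathfrak G_1)\cap\Delta^*$ is contained in $\mathrm{er}(L(\mathfrak G))$ and contains $\mathrm{er}(v)$ for every generic $v\in L(\mathfrak G)$. By Lemma~\ref{lem:reg} this language is generated by a system over $\Delta\cup\{\bot\}$ of order at most $\max(1,m-1)$. Replace the constant $\bot$ by $\epsilon$ in all its productions. By (F2) this erases $\bot$ from the outputs, which contain none, so the language does not change. The resulting system over $\Delta$ is the required reduct. \hfill$\square$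

\section{Proofs of the theorems}\label{sec:proofs}

\subsection{The descent}

\begin{proposition}\label{prop:descent}
If $\{w\,e:w\in\mathrm{Pad}(K)\}$ is an IO language, then $K$ is an MCFL and $\{|u|:u\in K\}$ is ultimately periodic.
\end{proposition}

\begin{proof}
Let the grammar have order $n$ and put $m=n+2$. For $1\le k\le m$, apply the notation of Section~\ref{sec:one} with $d=d_k$ and $\Delta=\Sigma\cup\{d_1,\dots,d_{k-1}\}$. Erasing $d_k$ does not change $\pi_\Sigma$, so $\mathrm{Pad}_k(K)=\mathrm{er}^{-1}(\mathrm{Pad}_{k-1}(K))$. By Lemma~\ref{lem:reduct}, every reduct of a system for $\mathrm{Pad}_k(K)$ generates $\mathrm{Pad}_{k-1}(K)$.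

We show by downward induction that $\mathrm{Pad}_k(K)$ is generated by a system of order at most $k$, for $k=m,\dots,1$. For $k=m$ this is Lemma~\ref{lem:pad}. If it holds for some $k\ge2$, Proposition~\ref{prop:lower} gives a reduct of order at most $k-1$, which generates $\mathrm{Pad}_{k-1}(K)$. So $\mathrm{Pad}_1(K)$ has a system of order $1$. By Proposition~\ref{prop:lin} this system has a linear reduct of order $1$, which generates $\mathrm{Pad}_0(K)=K$. Lemma~\ref{lem:mcfl} concludes the proof.
\end{proof}

\subsection{Multiple context-free languages are IO}

\begin{lemma}\label{lem:padmcfl}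
If $K$ is an MCFL, so is $\mathrm{Pad}(K)$.
\end{lemma}

\begin{proof}
Take an MCFG for $K$ with start symbol $S$. Let $\mathsf J$ be a new nonterminal of arity $1$ with the rules $(\epsilon)$, $(by)$ and $(cy)$, the last two with a child $\mathsf J$; it derives the words of $\{b,c\}^*$. In each rule of the given grammar replace every occurrence of a letter $g\in\Sigma$ by $y\,g$, where $y$ is the variable of a new child $\mathsf J$, one child for each occurrence. Add a new start symbol with the rule $(y_1y_2)$ and children $S,\mathsf J$. Every variable still occurs at most once.

A derivation tree of $S$ in the new grammar is a tree $t$ of the old grammar together with a free choice of a word of $\{b,c\}^*$ for each letter occurrence in the rule at each node of $t$. Let $g_1\cdots g_N$ be the word derived by $t$. Each of its positions comes from one such letter occurrence, and different positions come from different occurrences, because no variable is used twice. The new tree derives $j_1g_1\cdots j_Ng_N$, where $j_i$ is the word chosen for the occurrence behind the $i$-th position. So the new grammar generates all words $j_1g_1\cdots j_Ng_N\,j_0$ with $g_1\cdots g_N\in K$ and $j_i\in\{b,c\}^*$,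 which is $\mathrm{Pad}(K)$.
\end{proof}

This is the step that fails when components can be copied: two positions would then share their padding, as in Section~\ref{sec:guess}.

\begin{lemma}\label{lem:four}
For every MCFL $K'$, the string language $\{\ulcorner u\urcorner:u\in K'\}$ is generated by an IO grammar of order at most $4$.
\end{lemma}

\begin{proof}
We encode a tuple $(u_1,\dots,u_k)$ by the normal term $\lambda h.\,h\,\ulcorner u_1\urcorner\cdots\ulcorner u_k\urcorner$. A nonterminal $B$ of arity $k$ of an MCFG for $K'$ gets the type $\tau_k\to(o\to o)$, where $\tau_k=(o\to o)\to\dots\to(o\to o)\to(o\to o)$ has $k$ arguments $o\to o$ before the final $o\to o$. The order of $\tau_k$ is $3$, so the type of $B$ has order $4$. Give the variables $y_{i,h'}$ the type $o\to o$, so that $\ulcorner W\urcorner$ is defined for words $W$ over letters and variables. A rule with children $B_1,\dots,B_l$ and tuple $(W_1,\dots,W_k)$ becomes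
\[
B\to\lambda h.\,B_1(\lambda\vec y_1.\,B_2(\lambda\vec y_2.\cdots B_l(\lambda\vec y_l.\,h\,\ulcorner W_1\urcorner\cdots\ulcorner W_k\urcorner)\cdots)),
\]
where $h:\tau_k$ and $\vec y_i=y_{i,1}\cdots y_{i,k_i}$. Each $\lambda\vec y_i.\cdots$ has type $\tau_{k_i}$, so the rule is well typed.

The IO values of $B$ are exactly the encodings of the tuples derivable from $B$. To see this, substitute for each $B_i$ the encoding of $(u_{i,1},\dots,u_{i,k_i})$. Since
\[
(\lambda h.\,h\,\ulcorner u_{i,1}\urcorner\cdots\ulcorner u_{i,k_i}\urcorner)(\lambda\vec y_i.N)=_\beta N[y_{i,h'}:=\ulcorner u_{i,h'}\urcorner],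
\]
the right-hand side reduces to $\lambda h.\,h\,N_1\cdots N_k$, where $N_j$ is $\ulcorner W_j\urcorner$ with $\ulcorner u_{i,h'}\urcorner$ substituted for $y_{i,h'}$. As $\ulcorner u\urcorner\,t\to_\beta u\,t$, the normal form of $N_j$ is $\ulcorner W_j[y_{i,h'}:=u_{i,h'}]\urcorner$. So each rule acts on encodings as the MCFG rule acts on tuples, and both inclusions follow by induction on derivations. Add a start symbol $S_0:o\to o$ and the rule $S_0\to S(\lambda y.y)$, where $S$ is the start symbol of the MCFG. Since $(\lambda h.h\ulcorner u\urcorner)(\lambda y.y)=_\beta\ulcorner u\urcorner$, the IO values of $S_0$ are the terms $\ulcorner u\urcorner$ with $u\in K'$.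
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The implication (iv)$\Rightarrow$(i) holds by definition, (i)$\Rightarrow$(ii) is Lemma~\ref{lem:st}, (ii)$\Rightarrow$(iii) is Proposition~\ref{prop:descent}, and (iii)$\Rightarrow$(iv) follows from Lemma~\ref{lem:padmcfl} and Lemma~\ref{lem:four} applied to $K'=\mathrm{Pad}(K)$.

For the last statement take $\Sigma=\{a\}$ and $K=\{a^n:n\in D\}$, so that $\mathrm{Pad}(K)=\{w\in\{a,b,c\}^*:|w|_a\in D\}$. If this language is IO, as a string language or as a tree language, then (ii) holds, and the set of lengths of $K$, which is $D$, is ultimately periodic by Proposition~\ref{prop:descent}. Conversely, let $D$ be ultimately periodic. Then $K$ is regular, hence an MCFL: take the states of a finite automaton as nonterminals of arity $1$, a rule $(g\,y)$ for $q$ with child $q'$ for each transition from $q$ to $q'$ labeled $g$, and a rule $(\epsilon)$ for each final state. So (iii) holds, and with it (i) and (ii).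
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Both languages are OI by Proposition~\ref{prop:OI}. An infinite ultimately periodic set with period $p$ has, from some point on, gaps of at most $p$ between consecutive elements. The set $D=\{2^n:n\ge0\}$ is infinite and has the gaps $2^{n+1}-2^n=2^n$, so it is not ultimately periodic. By the last statement of Theorem~\ref{thm:B}, neither the string language nor the tree language is IO.
\end{proof}

\begin{thebibliography}{9}

\bibitem{IOOI}
\emph{The IO and OI hierarchies revisited},
\texttt{http://home.uchicago.edu/\textasciitilde{}gkobele/files/\allowbreak KobeleSalvati14IOandOI.pdf}.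

\bibitem{SMFK}
Seki, Matsumura, Fujii, and Kasami, 1991.

\end{thebibliography}
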